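# A comb of Cesàro means and the norms $|||\cdot|||_c$ of power bounded operators

Conventions. Inner products are linear in the first variable, $m$ is normalized Lebesgue measure on the unit circle, and $\|P\|_\infty=\max_{|z|=1}|P(z)|$. For $c\ge 1$ put
$$\alpha(c)=\frac2\pi\arccos\frac1c\in[0,1).$$
The function $\alpha$ is strictly increasing, $\alpha(1)=0$, and $\alpha(c)\to1$ as $c\to\infty$.

## 1. A comb of Cesàro means

Fix an integer $K\ge 2$ and put $M=K^3$. For $l\ge 0$ let
$$a_l(z)=\frac1{M^l}\sum_{j=0}^{M^l-1}z^j,\qquad d_k=a_{5k+1}-a_{5k+2},\qquad P_K=\sum_{k=1}^K d_k. \tag{1}$$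
So $a_l$ is a Cesàro mean of length $M^l$, $d_k$ is a difference of two consecutive means, and $P_K$ adds up $K$ such differences, keeping one in every five scales. For $K=2$ we have $M=8$ and $P_2=a_6-a_7+a_{11}-a_{12}$, a polynomial of degree $8^{12}-1$.

To see what $P_K$ looks like, evaluate it on $(0,1)$. For $0<\lambda<1$, the number $1-a_l(\lambda)$ is the average of the numbers $1-\lambda^j\le j(1-\lambda)$ over $0\le j<M^l$, and $a_l(\lambda)=\frac{1-\lambda^{M^l}}{M^l(1-\lambda)}$. Hence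
$$0\le 1-a_l(\lambda)\le\tfrac12M^l(1-\lambda),\qquad 0\le a_l(\lambda)\le\frac1{M^l(1-\lambda)}. \tag{2}$$
Thus $a_l(\lambda)$ is close to $1$ when $1-\lambda\ll M^{-l}$ and close to $0$ when $1-\lambda\gg M^{-l}$. Since $\lambda^j$ decreases in $j$, longer averages are smaller, so $d_k(\lambda)\ge0$. The polynomial $d_k$ is a *window*: it is close to $1$ for $M^{-(5k+2)}\ll1-\lambda\ll M^{-(5k+1)}$ and close to $0$ far outside this range. The sum $P_K$ is a comb with $K$ teeth.

Choose one sample point in each tooth and one in the gap after it: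
$$1-\lambda_{2k-1}=M^{-(5k+3/2)},\qquad 1-\lambda_{2k}=M^{-(5k+4)}\qquad(1\le k\le K). \tag{3}$$
The exponents $5k+\frac32<5k+4<5(k+1)+\frac32$ increase, so $0<\lambda_1<\lambda_2<\dots<\lambda_{2K}<1$. I claim that
$$|P_K(\lambda_{2k-1})-1|\le2M^{-1/2},\qquad |P_K(\lambda_{2k})|\le2M^{-1/2}. \tag{4}$$

At $\lambda=\lambda_{2k-1}$, (2) gives $|1-d_k|\le(1-a_{5k+1})+a_{5k+2}\le\frac12M^{-1/2}+M^{-1/2}=\frac32M^{-1/2}$. For $k'<k$, $d_{k'}\le1-a_{5k'+2}\le\frac12M^{5k'+2-5k-3/2}\le\frac12M^{-9/2}$. For $k'>k$, $d_{k'}\le a_{5k'+1}\le M^{5k+3/2-5k'-1}\le M^{-9/2}$. In total $|P_K(\lambda)-1|\le\frac32M^{-1/2}+KM^{-9/2}$. Since $KM^{-4}=K^{-11}\le\frac12$, this is at most $2M^{-1/2}$.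

At $\lambda=\lambda_{2k}$, for $k'\le k$ we have $d_{k'}\le1-a_{5k'+2}\le\frac12M^{5k'+2-5k-4}\le\frac12M^{-2}$, and for $k'>k$ we have $d_{k'}\le a_{5k'+1}\le M^{5k+4-5k'-1}\le M^{-2}$. So $|P_K(\lambda)|\le KM^{-2}=K^{-5}\le2K^{-3/2}=2M^{-1/2}$.

**What the comb is for.** For $c>1$ and a polynomial $P(z)=\sum_{n\ge0}a_nz^n$ with complex coefficients let
$$|||P|||_c=\sup\Big\{\Big\|\sum_na_nT^n\Big\|:\ T\in B(\ell_2),\ \sup_{n\ge1}\|T^n\|\le c\Big\},\qquad T^0=I. \tag{5}$$
Each $|||\cdot|||_c$ is a norm on polynomials, and it increases with $c$. An operator with $\sup_{n\ge1}\|T^n\|<\infty$ is called *power bounded*, and this supremum is its power bound. Peller's question is whether all these norms are equivalent: is there, for every pair $1<c<c'$, a constant $C=C(c,c')$ with $|||P|||_{c'}\le C\,|||P|||_c$ for all $P$?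

The comb gives the answer, because its norm is a power of the number of teeth and the power depends on $c$.

**Theorem 1.** For every $c>1$ there are $k_c,C_c\in(0,\infty)$ with
$$k_c\,K^{\alpha(c)}\le|||P_K|||_c\le C_c\,K^{\alpha(c)}\qquad(K\ge2). \tag{6}$$

**Corollary 2.** For every pair $1<c<c'$ the norms $|||\cdot|||_c$ and $|||\cdot|||_{c'}$ are inequivalent. So Peller's question has a negative answer, and no constant $C(c,c')$ exists for any pair.

Indeed $|||P_K|||_{c'}/|||P_K|||_c\ge(k_{c'}/C_c)K^{\alpha(c')-\alpha(c)}\to\infty$, since $\alpha$ is strictly increasing. The exponent $\alpha(c)$ is sharp for this family. Sections 2 and 3 prepare the proof, Sections 4 to 6 give the upper bound, and Section 7 gives the lower bound. Section 8 contains two strengthenings.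

## 2. Polynomials on which the norms agree, and the case $c=1$

*Scalars.* For $|z|=1$ the operator $T=zI$ has power bound $1$, so $|||P|||_c\ge\|P\|_\infty$ always.

*Monomials.* For $n\ge1$, $|||z^n|||_c=c$. The bound $\le c$ is the definition. For $\ge c$, let $Te_0=c\,e_1$ and $Te_j=e_{j+1}$ for $j\ge1$; then $T^ne_0=c\,e_n$, $T^ne_j=e_{n+j}$, and $\|T^n\|=c$ for every $n\ge1$.

*Nonnegative coefficients.* If all $a_n\ge0$, then $\|P(T)\|\le c\sum a_n=cP(1)=c\|P\|_\infty$. On these polynomials all the norms are equivalent, so cancellation is needed.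

*Bounded degree.* If $\deg P\le N$, then $\|P(T)\|\le c\sum|a_n|\le c\sqrt{N+1}\,\big(\sum|a_n|^2\big)^{1/2}\le c\sqrt{N+1}\,\|P\|_\infty$. So the degree must tend to infinity.

*Normal operators.* If $T$ is normal and power bounded, then $\|T\|^n=\|T^n\|$ is bounded, so $\|T\|\le1$ and $\|P(T)\|\le\|P\|_\infty$. So the lower bound must come from operators that are far from normal.

*The case $c=1$.* Definition (5) makes sense for $c=1$, where $T$ runs over the contractions. Von Neumann's inequality says $\|P(T)\|\le\|P\|_\infty$ for these, so with the scalars $|||P|||_1=\|P\|_\infty$.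

**Proposition 3.** $0.29<\|P_K\|_\infty\le14$ for all $K\ge2$. Hence Theorem 1 also holds at $c=1$, and pairwise inequivalence holds on $[1,\infty)$.

*Proof.* At $z=1$ every $a_l$ equals $1$, so $P_K(1)=0$. Let $|z|=1$ and $s=|1-z|>0$. Since $|1-z^j|\le js$, we have $|1-a_l(z)|\le M^ls$; and $|a_l(z)|=\frac{|1-z^{M^l}|}{M^ls}\le\frac2{M^ls}$. Hence
$$|d_k|\le2sM^{5k+2},\qquad|d_k|\le\frac4{sM^{5k+1}}.$$
From one $k$ to the next these bounds change by the factor $M^{\pm5}$ with $M\ge8$. The indices with $sM^{5k+2}\le1$ contribute a geometric sum with largest term at most $2$, so at most $4$. Those with $sM^{5k+1}\ge1$ contribute at most $8$. The remaining $k$ satisfy $M^{-2}<sM^{5k}<M^{-1}$; at most one $k$ does, and it contributes at most $|a_{5k+1}|+|a_{5k+2}|\le2$. The total is at most $14$.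

For the lower bound, (4) gives $|P_K(\lambda_1)|\ge1-2M^{-1/2}=1-2K^{-3/2}\ge1-2\cdot2^{-3/2}>0.29$, and $|P_K(\lambda_1)|\le\|P_K\|_\infty$ by the maximum principle. Since $\alpha(1)=0$, this is (6) at $c=1$. $\square$

So for contractions the comb stays bounded. For $c>1$ the triangle inequality gives only $\|P_K(T)\|\le2cK$, which is linear in $K$ for every $c$ and cannot distinguish two values of $c$.

## 3. Projections of norm $c$, angles, and dyadic splitting

The mean $h_m=a_{5m+4}$ lies, in scale, between the windows $d_m$ and $d_{m+1}$. On scalars it is close to $0$ where $d_k$ lives for $k\le m$ and close to $1$ where $d_k$ lives for $k>m$. Applied to $T$, it almost acts as a projection separating the first $m$ windows from the others, and it has norm at most $c$. A projection of norm $c$ is the same thing as an angle.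

**Lemma 4.** Let $E,F$ be subspaces of a Hilbert space, $c\geq 1$, $\kappa=\sqrt{1-c^{-2}}$. The following are equivalent:
$$\text{(i) } \|v\|\le c\,\|u+v\|\ \ (u\in E,\ v\in F);\qquad\text{(ii) } |\langle u,v\rangle|\le\kappa\|u\|\|v\|\ \ (u\in E,\ v\in F).$$

*Proof.* If (i) holds and $u\ne0$, replace $u$ by $su$ and minimize over $s\in\mathbb C$. The minimum of $\|su+v\|^2$ is $\|v\|^2-|\langle u,v\rangle|^2/\|u\|^2$, so $\|v\|^2\le c^2\big(\|v\|^2-|\langle u,v\rangle|^2/\|u\|^2\big)$, which is (ii). If (ii) holds, then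
$$\|u+v\|^2\ge\|u\|^2+\|v\|^2-2\kappa\|u\|\|v\|=(\|u\|-\kappa\|v\|)^2+(1-\kappa^2)\|v\|^2\ge c^{-2}\|v\|^2.\qquad\square$$

*Example.* In the plane let $E$ be spanned by $(1,0)$ and $F$ by $(\cos\theta,\sin\theta)$ with $0<\theta\le\pi/2$. The projection onto $F$ along $E$ sends $(x,y)$ to $\frac y{\sin\theta}(\cos\theta,\sin\theta)$, so its norm is $c=1/\sin\theta$. Here $\kappa=\cos\theta$ and $\alpha(c)=\frac2\pi\arccos(\sin\theta)=1-\frac{2\theta}\pi$. In general
$$\kappa=\sqrt{1-c^{-2}}\iff\arcsin\kappa=\arccos\frac1c=\frac\pi2\alpha(c). \tag{7}$$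

The problem about $P_K(T)$ thus leads to a problem about vectors. Let $x_1,\dots,x_K$ be linearly independent, $E_m=\mathrm{span}(x_1,\dots,x_m)$, $F_m=\mathrm{span}(x_{m+1},\dots,x_K)$, and suppose
$$|\langle u,v\rangle|\le\kappa\|u\|\|v\|\qquad(u\in E_m,\ v\in F_m,\ 1\le m<K). \tag{8}$$
How large can $\|\sum x_k\|^2$ be compared with $\sum\|x_k\|^2$?

*Pairwise angles.* Using only $|\langle x_j,x_k\rangle|\le\kappa\|x_j\|\|x_k\|$ one gets the factor $1+\kappa(K-1)$, which is linear in $K$. Nothing better follows from this information: unit vectors with $\langle x_j,x_k\rangle=\kappa$ for all $j\ne k$ exist (the Gram matrix $(1-\kappa)I+\kappa J$, with $J$ the all-ones matrix, is positive definite for $0<\kappa<1$), and they attain this factor. They violate (8) already for $K=4$, $m=2$: with $u=x_1+x_2$ and $v=x_3+x_4$ we have $\|u\|^2=\|v\|^2=2+2\kappa$ and $\langle u,v\rangle=4\kappa$, with quotient $\frac{2\kappa}{1+\kappa}>\kappa$. So the spans in (8) must be used.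

*Dyadic splitting.* If $u$ is a combination of $x_k$ from one block of indices and $v$ from a later block, then (8) gives $2|\langle u,v\rangle|\le\kappa(\|u\|^2+\|v\|^2)$, so $\|u+v\|^2\le(1+\kappa)(\|u\|^2+\|v\|^2)$. For $K=2^n$, cutting $\{1,\dots,K\}$ in half $n$ times gives
$$\Big\|\sum_kx_k\Big\|^2\le(1+\kappa)^n\sum_k\|x_k\|^2=K^{\log_2(1+\kappa)}\sum_k\|x_k\|^2.$$
This is a power smaller than $1$, but it is too large. Write $\kappa=\sin\omega$. The function $\omega\mapsto\log_2(1+\sin\omega)$ has second derivative $-\frac1{(1+\sin\omega)\log2}<0$, so it is strictly concave. It agrees with $\frac{2\omega}\pi$ at $\omega=0$ and $\omega=\frac\pi2$, so $\log_2(1+\sin\omega)>\frac{2\omega}\pi$ in between. By (7), $\frac{2\omega}\pi=\alpha(c)$.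

Against the lower bound $K^{\alpha(c')}$ of Theorem 1, such an upper bound for $c$ can succeed only when $\alpha(c')>\log_2(1+\kappa)$. For $c=2/\sqrt3$ we have $\kappa=\frac12$ and $\alpha(c)=\frac13$, but $\log_2\frac32\approx0.585$. The argument would handle $c'$ above about $1.65$ and says nothing for $c'$ closer to $c\approx1.155$. To treat every pair one needs the exact exponent $\frac2\pi\arcsin\kappa$.

## 4. A polynomial confined to a sector

The exponent $\frac{2\omega}\pi$ belongs to complex analysis: a holomorphic function on the disc with values in the sector $|\arg\zeta|\le\omega$ grows at most like $(1-|z|)^{-2\omega/\pi}$. So we look for such a function that controls $\|\sum x_k\|^2$. The obvious candidate is $\|x(z)\|^2$ with $x(z)=\sum z^jx_j$ and $|z|=1$, but $\|x(z)\|^2=\sum_{j,k}z^{j-k}\langle x_j,x_k\rangle$ contains positive and negative powers of $z$. Condition (8) says that the part with $j<k$ is small as a form. If we subtract a form of norm at most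 $\kappa$ that *equals* this part for $j<k$, what is left is analytic, and its values lie in $\|x(z)\|^2\cdot\overline D(1,\kappa)$, hence in a sector of half-angle $\arcsin\kappa$.

**Lemma 5.** Let $0<\kappa<1$, $\omega=\arcsin\kappa$, $\alpha=2\omega/\pi$. Let $x_1,\dots,x_K$ ($K\ge2$) be linearly independent vectors in a Hilbert space satisfying (8). Then
$$\Big\|\sum_kx_k\Big\|^2\le2e\,\frac{1+\kappa}{1-\kappa}\,K^\alpha\sum_k\|x_k\|^2.$$

The subtraction rests on a classical fact about filling in matrices. In the form of S. Parrott, J. Funct. Anal. 30 (1978), it reads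
$$\min_X\left\|\begin{pmatrix}X&B\\C&D\end{pmatrix}\right\|=\max\left(\left\|\begin{pmatrix}C&D\end{pmatrix}\right\|,\left\|\begin{pmatrix}B\\D\end{pmatrix}\right\|\right). \tag{9}$$
In words: a missing corner block can be filled in without making the norm larger than the norms of the known row block and the known column block. For example, in $\begin{pmatrix}1/\sqrt2&x\\1/\sqrt2&1/\sqrt2\end{pmatrix}$ the known column and the known row have norm $1$. With $x=-1/\sqrt2$ the matrix is unitary, of norm $1$; with $x=1/\sqrt2$ its norm is $\sqrt2$. So the corner has to be chosen.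

We need (9) only for a single missing scalar entry, and this case has a short proof.

*Proof of (9) for one missing entry.* Permuting columns, let the missing entry be in row $1$ and last column $q$ of a $p\times q$ matrix with $p,q\ge2$. Let $M_0$ be the matrix with $0$ there, let $E_{1q}$ be the matrix unit, and let $\kappa$ bound the norms of $M_0$ without row $1$ and of $M_0$ without column $q$. We must show $\mathrm{dist}(M_0,\mathbb CE_{1q})\le\kappa$ in operator norm. The dual of the operator norm is the trace norm $\|\cdot\|_1$ under the pairing $\mathrm{tr}(MZ)$, with $Z$ of size $q\times p$. By Hahn–Banach the distance is the maximum of $|\mathrm{tr}(M_0Z)|$ over $\|Z\|_1\le1$ with $Z_{q1}=\mathrm{tr}(E_{1q}Z)=0$.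

Take such a $Z$. By polar decomposition $Z=AB$ with $B=|Z|^{1/2}$, $A=U|Z|^{1/2}$, and Hilbert–Schmidt norms $\|A\|_2^2=\|B\|_2^2=\|Z\|_1$. Let $\varepsilon_i$ denote standard basis vectors. Then $0=Z_{q1}=\langle B\varepsilon_1,A^*\varepsilon_q\rangle$. Let $p_0$ be the orthogonal projection onto $\mathbb CB\varepsilon_1$ and put $Z_1=Ap_0B$, $Z_2=A(I-p_0)B$, so $Z=Z_1+Z_2$. Since $p_0A^*\varepsilon_q=0$, we get $Z_1^*\varepsilon_q=0$: the last row of $Z_1$ vanishes. Since $(I-p_0)B\varepsilon_1=0$, the first column of $Z_2$ vanishes. In $\mathrm{tr}(M_0Z)=\sum M_{ij}Z_{ji}$ this means that $Z_1$ does not see column $q$ of $M_0$ and $Z_2$ does not see row $1$. Hence $|\mathrm{tr}(M_0Z)|\le\kappa(\|Z_1\|_1+\|Z_2\|_1)$. Finally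
$$\|Z_1\|_1+\|Z_2\|_1\le\|Ap_0\|_2\|p_0B\|_2+\|A(I-p_0)\|_2\|(I-p_0)B\|_2\le\tfrac12(\|A\|_2^2+\|B\|_2^2)=\|Z\|_1\le1.\qquad\square$$

*Proof of Lemma 5.* Work in $H_0=E_K$, which has dimension $K$.

**Step 1: a form of norm $\kappa$ that agrees with the inner product on all pairs $(E_m,F_m)$.** We construct $Y\in B(H_0)$ with
$$\|Y\|\le\kappa,\qquad\langle Yu,v\rangle=\langle u,v\rangle\quad(u\in E_m,\ v\in F_m,\ 1\le m<K). \tag{10}$$
Let $(e_j)$ be an orthonormal basis of $H_0$ with $E_m=\mathrm{span}(e_1,\dots,e_m)$ for all $m$. The spaces $F_m^\perp$ increase with $m$ and have dimension $m$, so there is an orthonormal basis $(g_i)$ with $F_m^\perp=\mathrm{span}(g_1,\dots,g_m)$, that is, $F_m=\mathrm{span}(g_{m+1},\dots,g_K)$. Describe $Y$ by its matrix $y_{ij}=\langle Ye_j,g_i\rangle$. Condition (10) prescribes $y_{ij}=\langle e_j,g_i\rangle$ exactly for $i>j$ (the pairs with $j\le m<i$ for some $m$) and leaves the entries with $i\le j$ free.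

Let $R(p,q)$ be the submatrix of rows $\ge p$ and columns $\le q$. The matrix $R(m+1,m)$ is prescribed, and it is the matrix of $P_{F_m}|_{E_m}$, where $P_{F_m}$ is the orthogonal projection; so its norm is at most $\kappa$ by (8). Now fill in the free entries $(i,j)$, $i\le j$, in order of increasing $j-i$, keeping $\|R(i,j)\|\le\kappa$. When the turn of $(i,j)$ comes, it is the top right corner of $R(i,j)$. Every other entry $(i',j')$ of $R(i,j)$ has $i'\ge i$, $j'\le j$, not both equalities, so $j'-i'<j-i$ and it is already known. Deleting the first row of $R(i,j)$ gives $R(i+1,j)$, and deleting the last column gives $R(i,j-1)$. Each of these is prescribed (if $i=j$) or was completed earlier (if $i<j$), and has norm $\le\kappa$. By (9), the entry can be chosen with $\|R(i,j)\|\le\kappa$. Two cases are degenerate: for $(1,1)$ the matrix $R(1,0)$ is empty, and for $(K,K)$ the matrix $R(K+1,K)$ is empty. There we choose the entry $0$, so that $R(1,1)$ has the norm of $R(2,1)$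 and $R(K,K)$ the norm of $R(K,K-1)$. The last matrix completed is $R(1,K)$, the whole matrix of $Y$.

**Step 2: an analytic polynomial with values in a sector.** Put $X=I-Y$. For $j<k$ we have $x_j\in E_j$ and $x_k\in F_j$, so $\langle Xx_j,x_k\rangle=0$ by (10). For $|z|=1$ let $x(z)=\sum_jz^jx_j$, which is nonzero by linear independence. Then
$$f(z):=\sum_{j\ge k}z^{j-k}\langle Xx_j,x_k\rangle=\langle Xx(z),x(z)\rangle=\|x(z)\|^2-\langle Yx(z),x(z)\rangle\qquad(|z|=1). \tag{11}$$
So $f$ is a polynomial of degree at most $K-1$, and $f(z)\in\|x(z)\|^2\cdot\overline D(1,\kappa)$ on the circle. Therefore there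
$$\mathrm{Re}f(z)\ge(1-\kappa)\|x(z)\|^2>0,\qquad|\arg f(z)|\le\arcsin\kappa=\omega .$$
The sector $\{0\}\cup\{|\arg\zeta|\le\omega\}$ is a closed convex cone, since $\omega<\pi/2$. By the Poisson formula each value of $f$ in the disc is an average of its boundary values against a probability density. So $\mathrm{Re}f>0$ and $|\arg f|\le\omega$ on the whole closed disc.

**Step 3: growth of a function in a sector.** Let $g=f^{1/\alpha}$ with the principal branch. Then $|\arg g|\le\omega/\alpha=\pi/2$, so $\mathrm{Re}\,g\ge0$ in the disc. We claim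
$$|g(z)|\le|g(0)|\,\frac{1+|z|}{1-|z|}\qquad(|z|<1). \tag{12}$$
If $\mathrm{Re}\,g(0)=0$, the nonnegative harmonic function $\mathrm{Re}\,g$ has an interior minimum $0$, so it vanishes identically, $g$ is constant, and (12) is trivial. Otherwise put $\psi=\frac{g-g(0)}{g+\overline{g(0)}}$. Since $|g-g(0)|^2-|g+\overline{g(0)}|^2=-4\,\mathrm{Re}\,g\;\mathrm{Re}\,g(0)\le0$, we have $|\psi|\le1$, and $\psi(0)=0$. The Schwarz lemma gives $|\psi(z)|\le|z|$. Solving for $g$ gives $g=\frac{g(0)+\overline{g(0)}\psi}{1-\psi}$, and (12) follows. Raising (12) to the power $\alpha$,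
$$|f(z)|\le|f(0)|\Big(\frac{1+|z|}{1-|z|}\Big)^\alpha. \tag{13}$$

**Step 4: from inside the disc to the point $1$.** For a polynomial $f$ of degree at most $n$ and $0<r<1$, $\max_{|z|=1}|f|\le r^{-n}\max_{|z|=r}|f|$: apply the maximum principle to the polynomial $z^nf(1/z)$ on $|z|\le1/r$. Take $n=K-1$ and $r=1-\frac1K$. Then $r^{-(K-1)}=\big(1+\frac1{K-1}\big)^{K-1}\le e$ and $\frac{1+r}{1-r}\le2K$. Also $f(0)=\sum_k\langle Xx_k,x_k\rangle$, so $|f(0)|\le(1+\kappa)\sum\|x_k\|^2$. Since $x(1)=\sum x_k$,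
$$(1-\kappa)\Big\|\sum_kx_k\Big\|^2\le\mathrm{Re}f(1)\le e\,(2K)^\alpha|f(0)|\le e\,(2K)^\alpha(1+\kappa)\sum_k\|x_k\|^2 .$$
With $2^\alpha\le2$ this is the lemma. $\square$

## 5. Windows with separators

Lemma 5 assumes exact angles and linear independence. The windows of $T$ are separated by $h_m$ only up to a small error. The next lemma absorbs the error by adding an orthogonal coordinate to each vector. This makes the vectors independent, and it gives the error something to be compared with.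

**Lemma 6.** Let $c>1$, $K\ge2$, and let $p_1,\dots,p_K,h_1,\dots,h_{K-1}\in B(H)$ satisfy $\|p_k\|\le2c$, $\|h_m\|\le c$, and
$$\|h_mp_k\|\le K^{-2}\ (k\le m),\qquad\|h_mp_k-p_k\|\le K^{-2}\ (k>m).$$
Then for all $y_1,\dots,y_K\in H$,
$$\Big\|\sum_kp_ky_k\Big\|\le C'_cK^{\alpha(c)/2}\Big(\sum_k\|y_k\|^2\Big)^{1/2},\qquad C_c'\text{ depending only on }c.$$

*Proof.* By continuity we may assume that all $y_k\ne0$. Put $\delta=K^{-2}$ and $c_1=c\sqrt{1+1/K}$.

**Step 1: the augmented vectors satisfy (8) with $c_1$ in place of $c$.** Let $(f_k)$ be the standard basis of $\mathbb C^K$ and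
$$\tilde x_k=p_ky_k\oplus\|y_k\|f_k\in H\oplus\mathbb C^K .$$
These vectors are linearly independent, because of the second coordinate. For scalars $t_k$ and $1\le m<K$ write
$$u=\sum_{k\le m}t_k\tilde x_k=u_0\oplus w_1,\qquad v=\sum_{k>m}t_k\tilde x_k=v_0\oplus w_2,\qquad w=w_1+w_2 .$$
Since $h_m$ nearly kills $p_k$ for $k\le m$ and nearly fixes it for $k>m$,
$$\|h_m(u_0+v_0)-v_0\|\le\delta\sum_k|t_k|\|y_k\|\le\delta\sqrt K\,\|w\|,\qquad\text{so}\qquad\|v_0\|\le c\|u_0+v_0\|+\delta\sqrt K\|w\| .$$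
Using $(a+b)^2\le(1+\frac1K)a^2+(1+K)b^2$ and $\|w_2\|\le\|w\|$,
$$\|v\|^2=\|v_0\|^2+\|w_2\|^2\le\Big(1+\frac1K\Big)c^2\|u_0+v_0\|^2+\big((1+K)K\delta^2+1\big)\|w\|^2 .$$
Now $(1+K)K\delta^2=(1+K)K^{-3}\le\frac1K$, because $1+K\le K^2$ for $K\ge2$. As $c\ge1$, both coefficients are at most $c_1^2$, and
$$\|v\|^2\le c_1^2\big(\|u_0+v_0\|^2+\|w\|^2\big)=c_1^2\|u+v\|^2 .$$
The scalars were arbitrary, so this is condition (i) of Lemma 4 for the spans of $\tilde x_1,\dots,\tilde x_m$ and $\tilde x_{m+1},\dots,\tilde x_K$. By Lemma 4, (8) holds for the $\tilde x_k$ with $\kappa=\sqrt{1-c_1^{-2}}$, and $\frac2\pi\arcsin\kappa=\alpha(c_1)$ by (7).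

**Step 2: apply Lemma 5.** Since $\|\tilde x_k\|^2\le(4c^2+1)\|y_k\|^2$,
$$\Big\|\sum p_ky_k\Big\|^2\le\Big\|\sum\tilde x_k\Big\|^2\le2e\,\frac{1+\kappa}{1-\kappa}\,K^{\alpha(c_1)}(4c^2+1)\sum\|y_k\|^2 .$$

**Step 3: return from $c_1$ to $c$.** We have $c_1^2\le2c^2$, so $\kappa\le\sqrt{1-1/(2c^2)}$ and the fraction is bounded in terms of $c$. The derivative of $\arccos(1/x)$ is $\frac1{x\sqrt{x^2-1}}$, and $c_1-c\le\frac c{2K}$. Hence
$$\alpha(c_1)-\alpha(c)=\frac2\pi\int_c^{c_1}\frac{dx}{x\sqrt{x^2-1}}\le\frac2\pi\,\frac{c_1-c}{c\sqrt{c^2-1}}\le\frac1{\pi K\sqrt{c^2-1}} .$$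
As $\log K\le K$, this gives $K^{\alpha(c_1)}\le e^{1/\sqrt{c^2-1}}K^{\alpha(c)}$. $\square$

## 6. The upper bound $|||P_K|||_c\le C_cK^{\alpha(c)}$

Let $\sup_{n\ge1}\|T^n\|\le c$ with $c>1$. Applying Lemma 6 directly, with $p_k=d_k(T)$ and $y_k=x$ for all $k$, gives $\|P_K(T)x\|\le C'_cK^{\alpha(c)/2}\sqrt K\,\|x\|$. The exponent $\frac{1+\alpha(c)}2$ is too large. The loss is in replacing $x$ by $K$ copies of itself: $d_k$ should see only the part of $x$ in the $k$-th window. So we insert a slightly wider window $b_k$ in front of $d_k$, and use Lemma 6 a second time, on the adjoint side, to bound $\sum\|b_kx\|^2$. Put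
$$b_k=a_{5k}-a_{5k+3},\qquad h_k=a_{5k+4}.$$
Below, $a_l$ stands for $a_l(T)$, and similarly for $d_k,b_k,h_k$; all these operators commute.

**Step 1: short averages are absorbed by long ones.** The aim is
$$\|a_l\|\le c,\qquad\|a_ka_l-a_l\|\le\frac cM\qquad(k<l). \tag{14}$$
The first bound is clear, as $c\ge1$. For the second let $N=M^l$, so $a_l=\frac1N\sum_{i<N}T^i$. For $0\le j\le N$,
$$T^ja_l-a_l=\frac1N\Big(\sum_{i=N}^{N+j-1}T^i-\sum_{i=0}^{j-1}T^i\Big)$$
has norm at most $2jc/N$. Averaging over $0\le j<M^k$ gives $\|a_ka_l-a_l\|\le c(M^k-1)/M^l\le c/M$.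

**Step 2: $h_m$ separates both families of windows.** Let $p_k=d_k$ for all $k$, or $p_k=b_k$ for all $k$. Then
$$\|p_k\|\le2c,\qquad\|h_mp_k\|\le\frac{2c}M\ (k\le m),\qquad\|h_mp_k-p_k\|\le\frac{2c}M\ (k>m). \tag{15}$$
For $k\le m$ both indices in $p_k$ are at most $5k+3<5m+4$, so by (14) both terms of $h_mp_k$ are within $c/M$ of $h_m$, and they cancel up to $2c/M$. For $k>m$ both indices are at least $5k\ge5m+5>5m+4$, so multiplication by $h_m$ changes each term by at most $c/M$.

**Step 3: $b_k$ is almost an identity for $d_k$.** We have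
$$\|d_kb_k-d_k\|\le\frac{4c}M. \tag{16}$$
Expand $d_kb_k=a_{5k+1}a_{5k}-a_{5k+1}a_{5k+3}-a_{5k+2}a_{5k}+a_{5k+2}a_{5k+3}$. By (14), each product is within $c/M$ of the factor with the larger index, so $d_kb_k$ is within $4c/M$ of $a_{5k+1}-a_{5k+3}-a_{5k+2}+a_{5k+3}=d_k$.

**Step 4: two applications of Lemma 6.** Suppose $K\ge\max(2,2c)$. Then $2c/M\le K/K^3=K^{-2}$, and by (15) Lemma 6 applies to $p_k=d_k(T)$:
$$\Big\|\sum_kd_ky_k\Big\|\le C_c'K^{\alpha(c)/2}\Big(\sum\|y_k\|^2\Big)^{1/2}.$$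
The operator $T^*$ has the same power bound, so Lemma 6 also applies to $b_k(T^*)$ with separators $h_m(T^*)$. Since $b_k$ has real coefficients, $b_k(T^*)=b_k(T)^*$, and so $\|\sum b_k^*y_k\|\le C_c'K^{\alpha(c)/2}(\sum\|y_k\|^2)^{1/2}$. The adjoint of $(y_k)\mapsto\sum b_k^*y_k$ is $x\mapsto(b_kx)_k$, so
$$\Big(\sum_k\|b_kx\|^2\Big)^{1/2}\le C'_cK^{\alpha(c)/2}\|x\| .$$
Take $y_k=b_kx$ in the first inequality and use (16):
$$\|P_K(T)x\|\le\Big\|\sum_kd_kb_kx\Big\|+\frac{4cK}M\|x\|\le(C'_c)^2K^{\alpha(c)}\|x\|+4c\|x\| .$$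

**Step 5: small $K$.** For $2\le K<2c$, $\|P_K(T)\|\le2cK\le4c^2$. So the upper bound in (6) holds with $C_c=(C'_c)^2+4c+4c^2$. $\square$

## 7. The weight $|\tan(t/2)|^a$ and the lower bound

By (4), an operator with eigenvalues $\lambda_1,\dots,\lambda_{2K}$ turns $P_K$ into nearly the projection onto the odd-numbered eigenvectors. So we want a basis in which every projection onto a tail has norm at most $c$ (this will bound the powers), while the projection onto the odd coordinates has norm of order $K^{\alpha(c)}$. We take exponentials in a weighted $L^2$ space. The angle condition between heads and tails again suggests an analytic function whose argument on the circle is $\pm\frac\pi2\alpha(c)$.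

Fix $c>1$, $a=\alpha(c)\in(0,1)$ and $\varphi=\frac{\pi a}2$, so $\cos\varphi=1/c$. Let
$$w(t)=|\tan(t/2)|^a,\qquad e_j(t)=e^{ijt},\qquad H_K=\mathrm{span}(e_1,\dots,e_{2K})\ \text{ with the norm of }L^2(w\,dm).$$
The weight is integrable because $a<1$, and positive a.e., so $H_K$ is a Hilbert space of dimension $2K$.

**Step 1: tail projections have norm at most $c$.** Let $Q_j$ be the projection of $H_K$ onto $\mathrm{span}(e_i:i\ge j)$ along $\mathrm{span}(e_i:i<j)$. We show $\|Q_j\|\le c$.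

Let $g(z)=\big(\frac{1-z}{1+z}\big)^a$ (principal branch; $\frac{1-z}{1+z}$ maps the disc to the right half-plane). At $z=e^{it}$ we have $\frac{1-z}{1+z}=-i\tan(t/2)$, so $|g|=w$ and $\arg g=\pm\varphi$ a.e. on the circle. First,
$$\int z^ng\,dm=0\qquad(n\ge1). \tag{17}$$
On the circle of radius $r<1$ this is the mean value property for $z^ng$, which vanishes at $0$. To let $r\to1$, note that $|1+e^{it}|\le|1+re^{it}|+(1-r)\le2|1+re^{it}|$, so $|g(re^{it})|\le4^a|1+e^{it}|^{-a}$. This is integrable, and dominated convergence applies.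

Let $u\in\mathrm{span}(e_i:i<j)$ and $v\in\mathrm{span}(e_i:i\ge j)$. Then $v\bar u$ has only frequencies $\ge1$, so $\int v\bar u\,g\,dm=0$ by (17), and
$$|\langle v,u\rangle_w|=\Big|\int v\bar u\,(w-\cos\varphi\,g)\,dm\Big|\le\sin\varphi\int|v||u|\,w\,dm\le\sin\varphi\,\|u\|\|v\| . \tag{18}$$
Here we used $|w-\cos\varphi\,g|=w\,|1-\cos\varphi\,e^{\pm i\varphi}|$ and $|1-\cos\varphi\,e^{\pm i\varphi}|^2=1-2\cos^2\varphi+\cos^2\varphi=\sin^2\varphi$. Since $\sin\varphi=\sqrt{1-c^{-2}}$, Lemma 4 gives $\|v\|\le c\|u+v\|$, that is, $\|Q_j\|\le c$.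

**Step 2: the operator.** Let $T_Ke_j=\lambda_je_j$ with the $\lambda_j$ of (3). With $Q_{2K+1}=0$ we have $T_K^n=\sum_j\lambda_j^n(Q_j-Q_{j+1})$, and summation by parts gives, for $n\ge1$,
$$T_K^n=\lambda_1^nQ_1+\sum_{j=2}^{2K}(\lambda_j^n-\lambda_{j-1}^n)Q_j .$$
The coefficients are nonnegative, because the $\lambda_j$ increase, and their sum is $\lambda_{2K}^n\le1$. So $\|T_K^n\|\le c$ for $n\ge1$. Identify $H_K\oplus\ell_2$ with $\ell_2$ unitarily; then $T_K\oplus0$ has power bound at most $c$, so $|||P_K|||_c\ge\|P_K(T_K)\|$.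

**Step 3: $P_K(T_K)$ is within a constant of the projection onto odd frequencies.** Let $\Pi$ be the projection of $H_K$ with $\Pi e_j=e_j$ for odd $j$ and $\Pi e_j=0$ for even $j$. By (4), each of the $2K$ numbers $P_K(\lambda_j)$ differs from the eigenvalue of $\Pi$ by at most $2M^{-1/2}=2K^{-3/2}$. The coordinate projections $Q_j-Q_{j+1}$ have norm at most $2c$. Hence
$$\|P_K(T_K)-\Pi\|\le2K\cdot2K^{-3/2}\cdot2c\le8c. \tag{19}$$

**Step 4: $\Pi$ is large, because the shift by $\pi$ turns a small function into a large one.** Let $Vf(t)=f(t+\pi)$. Then $Ve_j=(-1)^je_j$, so $V=I-2\Pi$ on $H_K$ and $\|\Pi\|\ge\frac12(\|V\|-1)$. Take $f=\sum_{j=1}^{2K}e_j$. Its mass sits near $t=0$, where $w$ vanishes; the shift moves it to $t=\pi$, where $w$ is infinite. For $|t|\le\pi$,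
$$|f(t)|=\frac{|\sin Kt|}{|\sin(t/2)|}\le\min\Big(2K,\frac\pi{|t|}\Big).$$

*Upper bound for $\|f\|$.* For $|t|\le\frac\pi2$, convexity of the tangent gives $|\tan(t/2)|\le\frac{2|t|}\pi\le|t|$. For $\frac\pi2\le|t|\le\pi$ we have $|\sin(t/2)|\ge\frac1{\sqrt2}$, so $|f|^2\le2$, and $w(t)=\cot^a\frac{\pi-|t|}2\le\big(\frac2{\pi-|t|}\big)^a$. Therefore
$$2\pi\|f\|^2\le2\int_0^{1/K}4K^2t^a\,dt+2\int_{1/K}^\infty\pi^2t^{a-2}\,dt+4\int_0^{\pi/2}\Big(\frac2s\Big)^ads .$$
The three terms are $\frac{8K^{1-a}}{1+a}$, $\frac{2\pi^2K^{1-a}}{1-a}$ and $\frac{4\cdot2^a(\pi/2)^{1-a}}{1-a}$. Since $2^a(\pi/2)^{1-a}\le2\le\pi$, the last is at most $\frac{4\pi}{1-a}$. So $2\pi\|f\|^2\le\frac{8+2\pi^2+4\pi}{1-a}K^{1-a}$, and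
$$\|f\|^2\le\frac7{1-a}K^{1-a} .$$

*Lower bound for $\|Vf\|$.* We have $\|Vf\|^2=\int|f(t)|^2w(t-\pi)\,dm=\int|f(t)|^2|\cot(t/2)|^a\,dm$. For $|t|\le\frac\pi{2K}$, $|\sin Kt|\ge\frac2\pi K|t|$ and $|\sin(t/2)|\le\frac{|t|}2$, so $|f|\ge\frac{4K}\pi$; and $|\cot(t/2)|\ge\frac1{|t|}$ as just shown. Hence
$$\|Vf\|^2\ge\frac1\pi\cdot\frac{16K^2}{\pi^2}\int_0^{\pi/2K}t^{-a}\,dt=\frac1\pi\cdot\frac{16K^2}{\pi^2}\cdot\frac{(\pi/2K)^{1-a}}{1-a}\ge\frac{K^{1+a}}{2(1-a)},$$
because $(\pi/2)^{1-a}\ge1$ and $16/\pi^3>\frac12$.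

Dividing, $\|V\|^2\ge K^{2a}/14$, so $\|V\|\ge K^a/4$.

**Step 5: conclusion.** By Steps 2 to 4,
$$|||P_K|||_c\ge\|P_K(T_K)\|\ge\tfrac12\big(\tfrac14K^a-1\big)-8c\ge\tfrac18K^{\alpha(c)}-9c. \tag{20}$$
If $K^{\alpha(c)}\ge144c$, the right side is at least $\frac1{16}K^{\alpha(c)}$. Otherwise use $T=\lambda_1I$, whose power bound is less than $1$: as in Proposition 3, $|||P_K|||_c\ge|P_K(\lambda_1)|>0.29\ge\frac{0.29}{144c}K^{\alpha(c)}$. So the lower bound in (6) holds with $k_c=\min\big(\frac1{16},\frac{0.29}{144c}\big)=\frac{0.29}{144c}$. This completes the proof of Theorem 1, and with it Corollary 2. $\blacksquare$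

*Remark.* The same space shows that the exponent in Lemma 5 cannot be lowered. The $2K$ vectors $x_j=(-1)^je_j$ satisfy (8) with $\kappa=\sin\varphi$, by (18), so $\alpha=a$ there. Their sum is $Vf$, with $\|Vf\|^2\ge\frac{K^{1+a}}{2(1-a)}$. On the other hand $\int g\,dm=g(0)=1$, by the same limit $r\to1$ as for (17), and $\mathrm{Re}\,g=w\cos\varphi$, so $\int w\,dm=c$ and $\sum\|x_j\|^2=2Kc$. The quotient is at least $\frac{K^a}{4c(1-a)}$.

## 8. Growth with the degree, and one operator for all $c<c'$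

For $1\le c<c'$ let
$$R_{c,c'}(N)=\sup\Big\{\frac{|||P|||_{c'}}{|||P|||_c}:\ 0\ne P,\ \deg P\le N\Big\}.$$

**Proposition 7.** For $1\le c<c'$ there are $k>0$ and $N_0$, depending only on $c,c'$, such that
$$k\Big(\frac{\log N}{\log\log N}\Big)^{\alpha(c')-\alpha(c)}\le R_{c,c'}(N)\le e\,c'^2\log(N+2)\qquad(N\ge N_0).$$

The exponent $\alpha(c')-\alpha(c)$ can be made arbitrarily close to $1$: take $c=1$ and $c'\to\infty$. In this sense Peller's logarithmic upper bound is sharp up to an arbitrarily small power.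

*Proof.* **Lower bound: count the degree of the comb.** We have $\deg P_K<M^{5K+2}=K^{15K+6}\le e^{18K\log K}$, as $15K+6\le18K$ for $K\ge2$. Let $K=\lfloor\frac{\log N}{18\log\log N}\rfloor$, with $N$ so large that $\log\log N\ge1$ and $K\ge2$. Then $K\le\log N$, so $18K\log K\le18\cdot\frac{\log N}{18\log\log N}\cdot\log\log N=\log N$, and $\deg P_K\le N$. Also $K\ge\frac12\cdot\frac{\log N}{18\log\log N}$. Theorem 1, with Proposition 3 if $c=1$, gives $R_{c,c'}(N)\ge(k_{c'}/C_c)K^{\alpha(c')-\alpha(c)}$, and the lower bound follows.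

**Upper bound: Parseval for the resolvent.** Let $\|T^n\|\le c'$ for all $n\ge1$, $P=\sum_{n\le N}a_nz^n$ and $\|x\|=\|y\|=1$. For $0<r<1$, $(I-e^{-it}rT)^{-1}x=\sum r^ne^{-int}T^nx$, so by Parseval
$$\int\|(I-e^{-it}rT)^{-1}x\|^2dm=\sum r^{2n}\|T^nx\|^2\le\frac{c'^2}{1-r^2},$$
and likewise for $(I-e^{it}rT^*)^{-1}y$. Let
$$\phi(t)=\langle(I-e^{-it}rT)^{-2}x,y\rangle=\langle(I-e^{-it}rT)^{-1}x,(I-e^{it}rT^*)^{-1}y\rangle=\sum_n(n+1)r^ne^{-int}\langle T^nx,y\rangle .$$
By Cauchy–Schwarz $\|\phi\|_{L^1}\le\frac{c'^2}{1-r^2}$. Integrate $\phi(t)$ against $P(re^{it})$, whose modulus is at most $\|P\|_\infty$: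
$$\Big|\sum_na_n(n+1)r^{2n}\langle T^nx,y\rangle\Big|\le\frac{c'^2\|P\|_\infty}{1-r^2} .$$
Multiply by $2r$ and integrate over $0<r<\rho$, where $\rho<1$:
$$\Big|\sum_na_n\rho^{2n+2}\langle T^nx,y\rangle\Big|\le c'^2\|P\|_\infty\log\frac1{1-\rho^2} .$$
Apply this to $P(z/\rho^2)$ in place of $P$. Its coefficients are $a_n\rho^{-2n}$ and its sup norm is at most $\rho^{-2N}\|P\|_\infty$, so the inequality becomes $\rho^2|\langle P(T)x,y\rangle|\le\rho^{-2N}c'^2\|P\|_\infty\log\frac1{1-\rho^2}$. With $\rho^2=1-\frac1{N+2}$ we have $\rho^{-2N-2}=\big(1+\frac1{N+1}\big)^{N+1}\le e$, hence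
$$\|P(T)\|\le e\,c'^2\log(N+2)\,\|P\|_\infty\le e\,c'^2\log(N+2)\,|||P|||_c .\qquad\square$$

The upper bound also explains why $P_K$ has such a large degree: a ratio of size $\rho$ forces $\log(N+2)\ge\rho/(e\,c'^2)$.

**Proposition 8.** For every $c'>1$ there is $T\in B(\ell_2)$ with $\sup_{n\ge1}\|T^n\|\le c'$ such that, for every $1\le c<c'$, no estimate $\|P(T)\|\le C|||P|||_c$ (all polynomials $P$) holds. Consequently every $S\in B(\ell_2)$ similar to $T$ satisfies $\sup_{n\ge1}\|S^n\|\ge c'$.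

In particular $\sup_{n\ge1}\|T^n\|=c'$ (take $S=T$). This contains the theorem of Kalton and Le Merdy, J. Operator Theory 47 (2002), that for each $c$ some power bounded operator is not similar to any operator with power bound $\le c$: take any $c'>c$.

*Proof.* Let $T=\bigoplus_{K\ge2}T_K$, with the operators $T_K$ of Section 7 built for $c'$. It acts on a separable Hilbert space, and $\|T^n\|=\sup_K\|T_K^n\|\le c'$ for $n\ge1$. By (20), $\|P_K(T)\|\ge\|P_K(T_K)\|\ge\frac18K^{\alpha(c')}-9c'$. For $1\le c<c'$, $|||P_K|||_c\le C_cK^{\alpha(c)}$ by Theorem 1, or by Proposition 3 if $c=1$. As $\alpha(c)<\alpha(c')$, letting $K\to\infty$ excludes the estimate.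

Suppose $S=VTV^{-1}$ had $s=\sup_{n\ge1}\|S^n\|<c'$. Put $c=\max(s,1)<c'$. Then $P(T)=V^{-1}P(S)V$ gives $\|P(T)\|\le\|V\|\|V^{-1}\|\,|||P|||_c$ for all $P$, which was just excluded. $\square$
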